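# A contractible, locally contractible $k$-dimensional compactum that does not embed in $\mathbb R^{2k}$

## One-dimensional contractible HLC compacta are planar

A *compactum* is a compact metric space, and dimension means covering dimension. By the Pontryagin–Nöbeling theorem every $k$-dimensional compactum embeds in $\mathbb R^{2k+1}$. We ask when one dimension can be saved for contractible spaces. Two facts frame the question. For every $k$ there is a contractible $k$-dimensional compactum that does not embed in $\mathbb R^{2k}$. On the other hand, every acyclic compact $k$-dimensional *polyhedron* does embed in $\mathbb R^{2k}$. So being contractible is not enough, while being contractible and a polyhedron is. The question, from "On embeddability of contractible $k$-dimensional compacta into $\mathbb R^{2k}$", puts a local condition in between.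

**Definition (HLC).** A compactum $X$ is *homologically locally connected* (HLC) if for every $x\in X$ and every neighborhood $U$ of $x$ there is a neighborhood $V\subseteq U$ of $x$ such that $\tilde H_n(V)\to\tilde H_n(U)$ (reduced singular homology) is zero for all $n\ge0$.

A compact polyhedron is HLC, because small neighborhoods contain smaller ones that contract inside them. The comb $[0,1]\times\{0\}\,\cup\,(\{0\}\cup\{1/i:i\ge1\})\times[0,1]$ is a contractible $1$-dimensional compactum that is not HLC. Indeed, let $U$ be the ball of radius $1/4$ around $(0,\frac12)$. Every neighborhood $V\subseteq U$ of this point contains points of different teeth, and no path in $U$ joins them, so $\tilde H_0(V)\to\tilde H_0(U)$ is not zero.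

**Question.** Is there, for some $k$, an HLC contractible $k$-dimensional compactum that does not embed in $\mathbb R^{2k}$?

For $k=1$ the answer is no, and this is easy.

**Proposition 1.** Every HLC contractible $1$-dimensional compactum embeds in $\mathbb R^2$.

**Proof.** First we get local connectedness. The condition on $\tilde H_0$ says that every neighborhood $U$ of $x$ contains a neighborhood $V$ of $x$ any two points of which are joined by a path in $U$. So $X$ is connected im kleinen at every point, hence locally connected. Being contractible, $X$ is connected. Thus $X$ is a Peano continuum.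

Next we exclude circles. Recall from dimension theory (Hurewicz–Wallman): if $\dim X\le d$, every map from a closed subset of $X$ to $S^d$ extends over $X$. Suppose $C\subset X$ is a simple closed curve. A homeomorphism $C\to S^1$ extends to $X\to S^1$, so $C$ is a retract of $X$. Then $\pi_1(C)=\mathbb Z$ injects into $\pi_1(X)=0$, a contradiction.

A Peano continuum without simple closed curves is a dendrite, and every dendrite embeds in $\mathbb R^2$ (Ważewski). $\blacksquare$

What changes for larger $k$? The exclusion argument survives: if $C\subset X$ were a copy of $S^k$, the extension theorem with $d=k$ would make it a retract of a contractible space, which is impossible because $H_k(C)\ne0$. But for $k=1$ the absence of circles identified $X$ as a dendrite, and dendrites come with an embedding theorem. For $k\ge2$ the absence of $k$-spheres produces no embedding. So we look for a counterexample. It cannot be a polyhedron; its complexity must be infinite and accumulate somewhere, and the space must still be locally contractible there.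

## Antipodal maps on the deleted product, and the theorem

How does one prove that something does not embed? Let $\Delta\subset X\times X$ be the diagonal. If $e:X\to\mathbb R^{2k}$ is an embedding, then
$$\Phi(a,b)=\frac{e(a)-e(b)}{|e(a)-e(b)|}\tag{1}$$
is a continuous map $\Phi:X\times X\setminus\Delta\to S^{2k-1}$ with $\Phi(b,a)=-\Phi(a,b)$. We will exclude every such $\Phi$.

A model: $X=S^d$ admits no map $\Phi:X\times X\setminus\Delta\to S^{d-1}$ with $\Phi(b,a)=-\Phi(a,b)$. Otherwise $x\mapsto\Phi(x,-x)$ is an odd map $S^d\to S^{d-1}\subset S^d$. As a self-map of $S^d$ it is not onto, so it has degree $0$, contradicting Borsuk's theorem: an odd self-map of a sphere has odd degree.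

**Theorem 2.** For every $k\ge3$ there is a compact metrizable space $X$ with $\dim X=k$ which is contractible and locally contractible (so $X$ is an AR and is HLC), such that there is no continuous map $\Phi:X\times X\setminus\Delta\to S^{2k-1}$ with $\Phi(b,a)=-\Phi(a,b)$. In particular $X$ does not embed into $\mathbb R^{2k}$. Moreover $X$ does not embed into any $2k$-manifold.

So the answer to the question is yes, for every $k\ge3$. For $k=1$ it is no by Proposition 1, and $k=2$ is not settled here.

The words "so $X$ is an AR and is HLC" mean the following. A space is *locally contractible* if every neighborhood $U$ of each point $x$ contains a neighborhood $V$ of $x$ that contracts in $U$; then $\tilde H_*(V)\to\tilde H_*(U)$ is zero, which gives HLC. By a theorem of Borsuk, a finite-dimensional compact metrizable space that is contractible and locally contractible is an AR (absolute retract).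

Throughout, $k\ge3$, $n=k-1\ge2$ and $N=2n+1=2k-1$. Homology is integral.

The mechanism is this. We will find maps $u_j:S^N\to X$, $j=0,1,2,\dots$, with $u_j(x)\ne u_j(-x)$ for all $x$. If $\Phi$ existed, then $g_j(x)=\Phi(u_j(x),u_j(-x))$ would be an odd map $S^N\to S^N$, so $d_j=\deg g_j$ would be odd. This alone is no contradiction: the sphere has one dimension too few for the model argument. But suppose that also $d_j=q^2d_{j+1}$ for all $j$ with a fixed $q\ge2$. Then the nonzero integer $d_0$ is divisible by every $q^{2j}$, which is absurd. The infinite chain of divisibilities will come from an infinite telescope whose bonding map multiplies $n$-dimensional homology by $q$; the square appears because $\Phi$ has two arguments.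

## Compactified telescopes are contractible and locally contractible

This section builds the space from an arbitrary self-map. Let $Q$ be a finite simplicial complex of dimension $n\ge1$ and $\bar F:Q\to Q$ continuous. The mapping telescope is
$$T=\bigsqcup_{j\ge0}Q\times[j,j+1]\Big/\!\sim,$$
where $(x,j+1)$ in the block $Q\times[j,j+1]$ is identified with $(\bar F(x),j+1)$ in the block $Q\times[j+1,j+2]$. Every point of $T$ is uniquely $[x,s]$ with $x\in Q$ and $s\in[0,\infty)$, where for $s\in[j,j+1)$ we use the block $Q\times[j,j+1]$. The number $s$ is the *height*. The canonical maps $\gamma_j:Q\times[j,j+1]\to T$ are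
$$\gamma_j(x,s)=[x,s]\ (s<j+1),\qquad \gamma_j(x,j+1)=[\bar F(x),j+1].\tag{2}$$
Let $X=T\cup\{\infty\}$ be the one-point compactification; the height of $\infty$ is $\infty$.

*Example.* For $Q=S^1$ and $\bar F(z)=z^2$, sliding the circle at height $j$ up to height $j+1$ wraps it twice around the circle there. So in $H_1(T)$ the circle at height $j$ is twice the circle at height $j+1$. For $\bar F=\mathrm{id}$ the space $X$ is the cone on $Q$.

**Proposition 4.** $X$ is compact and metrizable, $\dim X=n+1$, and $X$ is contractible and locally contractible. The sets $\{\text{height}>R\}\cup\{\infty\}$ form a base at $\infty$.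

**Step 1: the topology of $T$ and $X$.** We check that nothing pathological happens in the quotient. Let $M=\bigsqcup_jQ\times[j,j+1]$ and $\gamma=\bigsqcup\gamma_j:M\to T$. Its fibers are compact: a point of noninteger height, or of height $0$, has one preimage, and $[y,j]$ with $j\ge1$ has the preimages $(y,j)$ in block $j$ and $\bar F^{-1}(y)\times\{j\}$ in block $j-1$. The map $\gamma$ is closed. Indeed, let $C\subset M$ be closed with parts $C_j$ in the blocks, and let $C_j^{\rm top}=\{x:(x,j+1)\in C_j\}$, $C_j^{\rm bot}=\{x:(x,j)\in C_j\}$. In block $j$, the set $\gamma^{-1}(\gamma(C))$ is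
$$C_j\ \cup\ \bar F(C_{j-1}^{\rm top})\times\{j\}\ \cup\ \bar F^{-1}\big(C_{j+1}^{\rm bot}\cup\bar F(C_j^{\rm top})\big)\times\{j+1\}$$
(no middle term for $j=0$), which is closed. So $\gamma$ is perfect (closed with compact fibers).

Points of $T$ are closed, and a closed continuous image of a normal space is normal, so $T$ is Hausdorff. $T$ is second countable: take a countable base of $M$ closed under finite unions; the sets $T\setminus\gamma(M\setminus U)$, with $U$ in this base, are open. If $y\in O$ with $O$ open, the compact set $\gamma^{-1}(y)$ is covered by some such $U\subseteq\gamma^{-1}(O)$, and then $y\in T\setminus\gamma(M\setminus U)\subseteq O$. The height is a continuous function on $T$, and $\{\text{height}\le R\}$ is compact, being the image of a closed subset of finitely many blocks. So $T$ is locally compact and the height is proper.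

Hence $X$ is compact Hausdorff. A neighborhood of $\infty$ is the complement of a subset of a compact set, on which the height is bounded, so the sets $\{\text{height}>R\}\cup\{\infty\}$ form a base at $\infty$. With $R\in\mathbb N$ we see that $X$ is second countable, hence metrizable.

**Step 2: the dimension.** $X$ is the union of $\{\infty\}$ and the sets $\gamma_j(Q\times[j,j+1-\frac1i])$, $j\ge0$, $i\ge2$. On these sets $\gamma_j$ is injective, so each is a compactum homeomorphic to $Q\times[0,1]$, of dimension $n+1$. The countable closed sum theorem gives $\dim X=n+1$.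

**Step 3: a semiflow pushing everything to $\infty$.** It will give contractions, and later it moves maps into $X$. For $t\ge0$ put
$$\theta_t[x,s]=[\bar F^{\,l}(x),s+t],\qquad l=\lfloor s+t\rfloor-\lfloor s\rfloor .$$
Clearly $\theta_t\theta_{t'}=\theta_{t+t'}$. For $i\ge j$, $(x,s)\in Q\times[j,j+1]$ and $s+t\in[i,i+1]$ we claim
$$\theta_t\gamma_j(x,s)=\gamma_i(\bar F^{\,i-j}(x),s+t).\tag{3}$$
There are four cases.

* $s<j+1$, $s+t<i+1$: here $l=i-j$, and both sides are $[\bar F^{\,i-j}(x),s+t]$.
* $s<j+1$, $s+t=i+1$: here $l=i+1-j$, and both sides are $[\bar F^{\,i+1-j}(x),i+1]$.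
* $s=j+1$, $s+t<i+1$: then $\gamma_j(x,s)=[\bar F(x),j+1]$ and $l=i-j-1$, so both sides are $[\bar F^{\,i-j}(x),s+t]$.
* $s=j+1$, $s+t=i+1$: then $l=i-j$ is applied to $\bar F(x)$, and both sides are $[\bar F^{\,i-j+1}(x),i+1]$.

By (3), $(x,s,t)\mapsto\theta_t\gamma_j(x,s)$ is continuous on each of the sets $\{s+t\in[i,i+1]\}$, $i\ge j$. These form a locally finite closed cover of $Q\times[j,j+1]\times[0,\infty)$, so the map is continuous there. The map $\gamma\times\mathrm{id}_{[0,\infty)}$ is perfect, hence a quotient map, so $\theta:T\times[0,\infty)\to T$ is continuous. Put $\theta_t(\infty)=\infty$ and $\theta_\infty\equiv\infty$. The height of $\theta_t(y)$ is at least $\max(\text{height of }y,\,t)$. So if $y$ has height $>R$ or $t>R$, then $\theta_t(y)\in\{\text{height}>R\}\cup\{\infty\}$. Hence $\theta:X\times[0,\infty]\to X$ is continuous.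

**Step 4: contractibility, and local contractibility at $\infty$.** Since $\theta_0=\mathrm{id}$ and $\theta_\infty$ is constant, $X$ is contractible. The basic neighborhoods $\{\text{height}>R\}\cup\{\infty\}$ are invariant under $\theta$, so they are contractible.

**Step 5: local contractibility at points of $T$.** Near points of noninteger height or height $0$, the space $T$ is locally $Q$ times an interval, and the polyhedron $Q$ is locally contractible. Consider $[y,j]$ with $j\ge1$ an integer. For open $W\ni y$ and $0<\delta<1$ put
$$V(W,\delta)=\{[x,s]:j-\delta<s<j,\ \bar F(x)\in W\}\cup\{[x,s]:j\le s<j+\delta,\ x\in W\}.$$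
This set is open: its preimage is $\bar F^{-1}(W)\times(j-\delta,j]$ in block $j-1$, $W\times[j,j+\delta)$ in block $j$, and empty in the other blocks.

These sets form a base at $[y,j]$. Let $O\ni[y,j]$ be open. Then $\gamma_j^{-1}(O)\supseteq W_1\times[j,j+\delta_1)$ for some open $W_1\ni y$ and $\delta_1\in(0,1)$. The set $\gamma_{j-1}^{-1}(O)$ contains the compact set $\bar F^{-1}(y)\times\{j\}$, hence some $G\times(j-\delta_2,j]$ with $G\supseteq\bar F^{-1}(y)$ open and $\delta_2\in(0,1)$. Since $\bar F$ is closed, $\bar F^{-1}(W_2)\subseteq G$ for some open $W_2\ni y$. So $V(W_1\cap W_2,\min(\delta_1,\delta_2))\subseteq O$.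

Moving the coordinate $s$ linearly to $j$ in both blocks respects the identifications. It deforms $V(W,\delta)$ inside itself onto the copy $\{[x,j]:x\in W\}$ of $W$. If $W\subseteq W'$ contracts in $W'$, then $V(W,\delta)$ contracts in $V(W',\delta)$. As $Q$ is locally contractible, $T$ is locally contractible at $[y,j]$. $\blacksquare$

## Separated multipliers, and a dual skeleton in general position

We now say what self-map the degree argument needs.

**Definition 3.** A *separated multiplier* consists of a number $\varepsilon\in(0,\frac14]$, complexes $K$ and $Q$, a map $F$ and an integer $q\ge2$ such that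

* (a) $K$ is a finite geometric simplicial complex in $\mathbb R^{N+1}\setminus0$, radial projection $|K|\to S^N$ is a homeomorphism, the projected simplices have diameter $<\varepsilon$, and the vertices of each simplex are linearly independent. We identify $|K|$ with $S^N$, with Euclidean distances, and put $P=K^{(n)}$, the $n$-skeleton.
* (b) $Q$ is a finite $n$-dimensional, $(n-1)$-connected simplicial complex containing $P$ as a subcomplex; $i:P\to Q$ is the inclusion.
* (c) $F:P\to Q$ is continuous, and $F_*=q\,i_*$ on $H_n(P)$.
* (d) If $p,p'\in P$ and $|p+p'|\le2\varepsilon$, then $F(p)\ne F(p')$.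

Thus $F$ multiplies $n$-cycles, by (c), and keeps nearly antipodal points apart, by (d). Each demand is easily met alone: $F=i$ satisfies (d), since $|p+p|=2>2\varepsilon$, but it satisfies (c) only with factor $1$. Whether both can hold is postponed. First we show that they suffice.

The maps $u_j:S^N\to X$ will place the part of $S^N$ near $P$ at height $j$ and send the rest up to $\infty$. "The rest" is a dual skeleton $P^*$, and antipodal points must not both go to $\infty$. So we need $P^*\cap(-P^*)=\emptyset$. Barycenters will not do. In the boundary of a regular hexagon (the analogous picture with $n=0$, $N=1$), $P$ is the set of vertices, and the midpoints of opposite edges are antipodal, so $P^*=-P^*$. The interior points of the simplices must be chosen generically.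

**Lemma 5.** Let $K$ be as in (a). There are a compact set $P^*\subset S^N$ with
$$P^*\cap(-P^*)=\emptyset,$$
a continuous $\ell:S^N\to[0,1]$ with $\ell^{-1}(0)=P$ and $\ell^{-1}(1)=P^*$, and a continuous $\varrho:S^N\setminus P^*\to P$ with $|x-\varrho(x)|<\varepsilon$.

**Proof.** *The choice.* For $\dim\sigma\le n$ let $b_\sigma$ be the barycenter of $\sigma$. Go through the simplices $\tau$ of $K$ with $\dim\tau\ge n+1$ in an order of nondecreasing dimension. Choose $b_\tau$ in the relative interior of $\tau$ outside the finitely many linear subspaces $\operatorname{span}(E')$ that do not contain $\operatorname{span}\tau$, where $E'$ runs over the sets of previously chosen points $b_{\tau'}$ with $\dim\tau'\ge n+1$. This is possible: a linear subspace containing the affine hull of $\tau$ contains $\operatorname{span}\tau$. So each excluded subspace meets this affine hull in a proper affine subspace or not at all, and finitely many of these do not cover the relative interior of $\tau$.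

Let $K'$ be the derived subdivision of $K$ with the vertices $b_\tau$; its simplices correspond to the chains of simplices of $K$. Let $P^*$ be the full subcomplex spanned by the $b_\tau$ with $\dim\tau\ge n+1$. The full subcomplex on the remaining vertices is a subdivision of $P$.

*Disjointness.* Suppose $x,-x\in P^*$. Then a positive multiple of $x$ and a positive multiple of $-x$ are positive combinations of the points $b_\tau$ over nonempty chains $E_1$, resp. $E_2$, of simplices with dimensions in $[n+1,2n+1]$. Rescaling and adding gives
$$\sum_{\tau\in E}\alpha_\tau b_\tau=0,\qquad E=E_1\cup E_2,\quad\text{all }\alpha_\tau>0 .$$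
Let $e=\max(|E_1|,|E_2|)\le n+1$, and let $\tau\in E$ be the element whose point was chosen last. Then $\dim\tau$ is maximal in $E$. A chain of $e$ simplices of distinct dimensions $\ge n+1$ reaches dimension at least $n+e$, so $\dim\tau\ge n+e$. By linear independence of its vertices, $\dim\operatorname{span}\tau\ge n+e+1$. But $|E\setminus\{\tau\}|\le2e-1\le n+e$. So $\operatorname{span}\{b_{\tau'}:\tau'\in E\setminus\{\tau\}\}$ does not contain $\operatorname{span}\tau$, and by the choice of $b_\tau$ it does not contain $b_\tau$. The relation above, with $\alpha_\tau>0$, says that it does. This is a contradiction.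

*The functions.* Every simplex of $K'$ is the join of a (possibly empty) simplex in $P$ and one in $P^*$. Let $\ell(x)$ be the sum of the $K'$-barycentric coordinates of $x$ at the vertices of $P^*$. Let $\varrho(x)$, for $\ell(x)<1$, be obtained by dropping these coordinates and renormalizing. Both are continuous, and $\ell^{-1}(0)=P$, $\ell^{-1}(1)=P^*$. If $x$ lies in the simplex of $K'$ given by a chain with largest element $\tau$, then $x,\varrho(x)\in\tau$, so $|x-\varrho(x)|<\varepsilon$. $\blacksquare$

Let $Z=\{(p,p')\in P\times P:|p+p'|\le2\varepsilon\}$, a compact set. For $x\notin P^*\cup(-P^*)$ we have $|\varrho(x)+\varrho(-x)|\le|\varrho(x)-x|+|\varrho(-x)+x|<2\varepsilon$, so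
$$(\varrho(x),\varrho(-x))\in Z\qquad\text{for }x\notin P^*\cup(-P^*).\tag{4}$$
Moreover $(i\times i)(Z)$ and $(F\times F)(Z)$ miss the diagonal $\Delta_Q$: the first since $|p+p|=2>2\varepsilon$, the second by (d).

## Spheres in the telescope without antipodal coincidences

Fix a separated multiplier. We first extend $F$ to a self-map. Since $Q$ is $(n-1)$-connected and $n$-dimensional, $F$ extends cell by cell to $\bar F:Q\to Q$: over a $j$-cell the obstruction lies in $\pi_{j-1}(Q)=0$ because $j-1\le n-1$. Let $X$ be the compactified telescope of any such extension $\bar F$.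

Next we choose the escape times. The sets $\{\ell\ge c\}\cap(-\{\ell\ge c\})$ decrease to $P^*\cap(-P^*)=\emptyset$ as $c\uparrow1$, so by compactness there is $c\in(0,1)$ with $E_+\cap(-E_+)=\emptyset$, where $E_+=\{\ell\ge c\}$. Let $\chi:S^N\to[0,\infty]$ be $0$ where $\ell\le c$, $\frac{\ell-c}{1-\ell}$ where $c\le\ell<1$, and $\infty$ on $P^*$. It is continuous. For every $x$ at least one of $\ell(x),\ell(-x)$ is $<c$; in particular, if $\chi(x)>0$ then $\chi(-x)=0$. Define
$$u_j(x)=\theta_{\chi(x)}[\varrho(x),j]\ \ (x\notin P^*),\qquad u_j(x)=\infty\ \ (x\in P^*).\tag{5}$$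
Near $P^*$ the heights tend to $\infty$, so $u_j:S^N\to X$ is continuous.

We check $u_j(x)\ne u_j(-x)$. By symmetry let $\ell(-x)<c$, so $u_j(-x)=[\varrho(-x),j]$. If $\ell(x)>c$, then $u_j(x)$ has height $j+\chi(x)>j$, possibly $\infty$, and the heights differ. If $\ell(x)\le c$, then $u_j(x)=[\varrho(x),j]$, which differs from $[\varrho(-x),j]$ by (4), since $(i\times i)(Z)$ misses the diagonal.

## The relation $d_j=q^2d_{j+1}$

**Proposition 6.** For $X$ as in the previous section there is no continuous $\Phi:X\times X\setminus\Delta\to S^N$ with $\Phi(b,a)=-\Phi(a,b)$.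

**Proof.** Suppose $\Phi$ exists. Put $g_j(x)=\Phi(u_j(x),u_j(-x))$. This is an odd map $S^N\to S^N$, so $d_j=\deg g_j$ is odd by Borsuk's theorem. We claim
$$d_j=q^2d_{j+1}\qquad\text{for all }j\ge0.\tag{6}$$
Given (6), $d_0=q^{2j}d_j$ with $d_j\neq0$, so $|d_0|\ge q^{2j}$ for all $j$. This is impossible because $q\ge2$. It remains to prove (6).

**Step 1: push the sphere up one level.** This replaces $u_j$ by something at height $j+1$, with $F$ in it. For $t\in[0,1]$ we check $\theta_tu_j(x)\ne\theta_tu_j(-x)$. If $\ell(x)>c$ or $\ell(-x)>c$, exactly one of $\chi(x),\chi(-x)$ is nonzero and the heights differ. If both are $\le c$ and $t<1$, the points are $[\varrho(\pm x),j+t]$, distinct by (4). If both are $\le c$ and $t=1$, they are $[F\varrho(\pm x),j+1]$, distinct by (4) and (d). So $g_j$ is homotopic to $x\mapsto\Phi(\theta_1u_j(x),\theta_1u_j(-x))$, where $\theta_1u_j(x)=\theta_{\chi(x)}\theta_1[\varrho(x),j]=\theta_{\chi(x)}[F\varrho(x),j+1]$ for $x\notin P^*$. For $\varphi\in\{i,F\}$ put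
$$G_\varphi(x)=\big(\theta_{\chi(x)}[\varphi\varrho(x),j+1],\ \theta_{\chi(-x)}[\varphi\varrho(-x),j+1]\big),$$
a coordinate being $\infty$ where the corresponding $\chi$ is $\infty$. Since $G_i(x)=(u_{j+1}(x),u_{j+1}(-x))$, we get
$$\deg\Phi G_i=d_{j+1},\qquad\deg\Phi G_F=d_j .$$

**Step 2: factor both maps through one finite-dimensional space.** In that space the two fundamental classes can be compared. Choose a subcomplex $\Omega$ of a fine triangulation of $Q\times Q$ that is disjoint from $\Delta_Q$ and contains the compact set $(i\times i)(Z)\cup(F\times F)(Z)$. Let $\mathcal C$ be the double mapping cylinder, the quotient of $\Omega\times[-1,1]\sqcup Q_+\sqcup Q_-$ ($Q_\pm$ copies of $Q$) by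
$$(y,y',1)\sim y'\in Q_+,\qquad(y,y',-1)\sim y\in Q_- .$$
The coordinate $\xi\in[-1,1]$ extends to $\mathcal C$ by $\pm1$ on $Q_\pm$. Define $\kappa:\mathcal C\to X\times X\setminus\Delta$ by
$$\begin{aligned}\kappa(y,y',\xi)&=\big(\theta_{\xi/(1-\xi)}[y,j+1],\,[y',j+1]\big)\quad(0\le\xi<1),&\kappa|_{Q_+}(y')&=(\infty,[y',j+1]),\\ \kappa(y,y',\xi)&=\big([y,j+1],\,\theta_{|\xi|/(1-|\xi|)}[y',j+1]\big)\quad(-1<\xi\le0),&\kappa|_{Q_-}(y)&=([y,j+1],\infty).\end{aligned}\tag{7}$$
The two formulas agree at $\xi=0$, and $\kappa$ is continuous because $\theta$ is continuous on $X\times[0,\infty]$. It avoids $\Delta$: for $\xi\ne0$ the two heights differ, and for $\xi=0$ we have $y\ne y'$.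

Now put
$$\xi(x)=\frac{\chi(x)}{1+\chi(x)}-\frac{\chi(-x)}{1+\chi(-x)},$$
reading $\frac{\infty}{1+\infty}=1$. This is continuous on $S^N$, and at most one term is nonzero. We have $\xi(x)=1$ exactly on $P^*$ and $\xi(x)=-1$ exactly on $-P^*$. Define $\widehat G_\varphi:S^N\to\mathcal C$ by
$$\widehat G_\varphi(x)=(\varphi\varrho(x),\varphi\varrho(-x),\xi(x))\quad(x\notin\pm P^*),$$
$\widehat G_\varphi(x)=\varphi\varrho(-x)\in Q_+$ for $x\in P^*$, and $\widehat G_\varphi(x)=\varphi\varrho(x)\in Q_-$ for $x\in-P^*$. By (4) the pair $(\varphi\varrho(x),\varphi\varrho(-x))$ lies in $\Omega$. We have $G_\varphi=\kappa\widehat G_\varphi$: where $\xi(x)\ge0$, one has $\chi(-x)=0$ and $\xi/(1-\xi)=\chi(x)$, and symmetrically where $\xi(x)\le0$.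

Continuity of $\widehat G_\varphi$ needs an argument only at $\pm P^*$, where $\varrho(x)$ or $\varrho(-x)$ is undefined. Let $x_l\to x\in P^*$ with $x_l\notin P^*$. Then $\xi(x_l)\to1$, and the second coordinates converge to $\varphi\varrho(-x)$. The first coordinates lie in the compact $Q$, so every subsequence has a further subsequence along which they converge; the limit pair lies in the closed set $\Omega$. Along it, $\widehat G_\varphi(x_l)\to\varphi\varrho(-x)\in Q_+$, because at $\xi=1$ the first coordinate is forgotten. For $x_l\in P^*$ convergence is clear. The case of $-P^*$ is symmetric.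

**Step 3: compare fundamental classes by Mayer–Vietoris.** Cover $\mathcal C$ by the open sets $\{\xi>-\frac12\}$ and $\{\xi<\frac12\}$. They deformation retract onto $Q_+$ and $Q_-$, by pushing $\xi$ linearly to $\pm1$, and $H_N(Q_\pm)=0$ because $N>n$. Their intersection is $\Omega\times(-\frac12,\frac12)\simeq\Omega$. So the connecting map
$$\partial:H_N(\mathcal C)\to H_{2n}(\Omega)\quad\text{is injective.}$$
Cover $S^N$ by $\{\xi(x)>-\frac12\}$ and $\{\xi(x)<\frac12\}$. The maps $\widehat G_\varphi$ preserve $\xi$. Let $\nu=\partial[S^N]\in H_{2n}(\{|\xi(x)|<\frac12\})$; this set misses $\pm P^*$, so by (4) we may put $c_0=(\varrho(\cdot),\varrho(-\,\cdot))_*\nu\in H_{2n}(Z)$. The class $c_0$ does not depend on $\varphi$. By naturality,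
$$\partial\,\widehat G_{\varphi*}[S^N]=(\varphi\times\varphi)_*c_0\in H_{2n}(\Omega),\qquad\varphi=i,F.\tag{8}$$

**Step 4: use $F_*=q\,i_*$ twice.** Since $\dim P=n$, $H_n(P)$ is free and $H_j(P)=0$ for $j>n$. The Tor terms in the Künneth formula for $H_{2n}(P\times P)$ have total degree $2n-1$. So they pair $H_n$ with $H_{n-1}$ and vanish because $H_n(P)$ is free. Hence $H_{2n}(P\times P)=H_n(P)\otimes H_n(P)$, and by (c), $(F\times F)_*=q^2(i\times i)_*$ on it, as maps to $H_{2n}(Q\times Q)$. So $(F\times F)_*c_0$ and $q^2(i\times i)_*c_0$ have the same image in $H_{2n}(Q\times Q)$. As $\dim(Q\times Q)=2n$, we have $H_{2n+1}(Q\times Q,\Omega)=0$, so $H_{2n}(\Omega)\to H_{2n}(Q\times Q)$ is injective. The two classes are therefore already equal in $H_{2n}(\Omega)$. By (8) and the injectivity of $\partial$,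
$$\widehat G_{F*}[S^N]=q^2\,\widehat G_{i*}[S^N]\quad\text{in }H_N(\mathcal C).$$
Applying $(\Phi\kappa)_*$ gives $d_j=q^2d_{j+1}$, which is (6). $\blacksquare$

With $q=1$ the relation (6) reads $d_j=d_{j+1}$, and there is no contradiction. Everything now depends on the following statement.

**Proposition 7.** For every $n\ge2$ there is a separated multiplier.

## Cone points, moving cone points, and the Borsuk–Ulam theorem

Multiplying cycles is easy if one forgets separation. Let $K$ be as in (a), let $c$ be a new vertex, and let $Q=(P*c)^{(n)}$. It is $(n-1)$-connected, being the $n$-skeleton of a contractible complex. Let $F$ be the inclusion on $P^{(n-1)}$, and let it map each $n$-simplex $\sigma$ over itself and, in addition, once around the $n$-sphere $\partial(c*\sigma)$. Writing $c\sigma$ for the oriented join, $\partial(c\sigma)=\sigma-c\,\partial\sigma$, so on chains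
$$F_\#(\sigma)=\sigma+(\sigma-c\,\partial\sigma),\qquad F_\#(z)=2z-c\,\partial z=2z\quad\text{for }z\in Z_n(P).$$
So (c) holds with $q=2$. But (d) fails. Every $F(\sigma)$ contains $c$. Take $p$ with $F(p)=c$. The point $-p$ lies in a simplex of $K$ of diameter $<\varepsilon$. One of the vertices of that simplex is a vertex of some $n$-simplex $\tau$, also of diameter $<\varepsilon$. There is $p'\in\tau$ with $F(p')=c$, and then $|p+p'|<2\varepsilon$.

So the failure is that all carriers $c*\sigma$ share the point $c$. Let us see what the computation used of $c$: a chain map $S$ from $C_*(P)$ to the chains of the added complex (here $S(v)=c$ for each vertex and $S=0$ in positive degrees), of nonzero augmentation, that vanishes on $n$-cycles. We want the same with $c$ replaced by a complex $B$, and with $S(\rho)$ supported in subcomplexes $B_\rho\subset B$ that are disjoint for nearly antipodal simplices.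

The sensible first attempt is to let the cone point move: take a contractible polyhedron $B$ of dimension $\le n$, so that $Z_n(B)=0$ and $n$-cycles die automatically. Also take a continuous $\beta:S^N\to B$ with $\beta(x)\ne\beta(-x)$, and let $B_\rho$ be a small neighborhood of $\beta(\rho)$. This stops at one precise point: *no such $\beta$ exists*. By the embedding fact for acyclic polyhedra, $B$ embeds in $\mathbb R^{2n}$, and by the Borsuk–Ulam theorem every map $S^{2n+1}\to\mathbb R^{2n}$ identifies some antipodal pair.

The way past it: the algebra never asked that $S$ come from a single-valued map. It needs only augmentation $m\ge1$ (and then $q$ will be $1+m$). So we let the cone point be *multivalued*: to each $x\in S^N$ we attach a closed set $A_x$ in a disc, namely the zero set of a function of degree $m$, with $A_x\cap A_{-x}=\emptyset$. For such sets Borsuk–Ulam is no obstacle.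

## A multivalued choice in the disc that separates antipodes

Let $D\subset\mathbb C$ be the closed unit disc, $S^3\subset\mathbb C^2$ the unit sphere, and $\iota(h,r)=(h,-r)$ on $S^3$.

**Lemma 8.** For every $N\ge0$ there are $m\ge1$ and a map $\Psi=(h,r):S^N\times D\to S^3$ with
$$\Psi(-x,z)=\iota\Psi(x,z),\qquad\Psi(x,\zeta)=(\zeta^m,0)\ \text{ for }\zeta\in\partial D.\tag{9}$$

To see what this is good for, put $f=h+r$. Then $f(x,\zeta)=\zeta^m$ on the boundary, so $f(x,\cdot)$ has zeros in $D$, algebraically $m$ of them. Also $f(-x,z)=h(x,z)-r(x,z)$, so a common zero of $f(x,\cdot)$ and $f(-x,\cdot)$ would force $h=r=0$, which is impossible on $S^3$.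

**Small cases by hand.** For $N=1$, with $S^1\subset\mathbb C$, take $m=1$ and $\Psi(x,z)=(z,\,x\sqrt{1-|z|^2})$. Then $f(x,\cdot)$ vanishes exactly where $z=-x\sqrt{1-|z|^2}$, that is, at $z=-x/\sqrt2$: a single-valued choice. Restricting $x$ to $\{\pm1\}=S^0$ settles $N=0$. For $N=2$ a single-valued choice is forbidden by Borsuk–Ulam, and we will see the number $\pm1$ that obstructs this particular $\Psi$ and how it is removed.

**Proof.** Call $\Psi$ as in (9) *$(N,m)$-admissible*.

**Step 1: an operation multiplying obstructions.** For $t\ge1$ let $\mu_t(h,r)=(h^t,r)/|(h^t,r)|:S^3\to S^3$. It commutes with $\iota$ and sends $(\zeta^m,0)$ to $(\zeta^{tm},0)$. So if $\Psi$ is $(N,m)$-admissible, then $\mu_t\Psi$ is $(N,tm)$-admissible. The degree of $\mu_t$ is $t$: it is the local degree at $0$ of the holomorphic map $(h,r)\mapsto(h^t,r)$, and a nearby generic point has $t$ preimages, each counted positively. The power map $x\mapsto x^t$ of the topological group $S^3$ induces multiplication by $t$ on every $\pi_j(S^3)$, in particular it has degree $t$. Self-maps of $S^3$ are classified by degree, so $\mu_t$ is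 homotopic to the power map. Hence $\mu_t$ induces multiplication by $t$ on every $\pi_j(S^3)$. (Since $S^3$ is simply connected, base points do not matter.)

**Step 2: the obstruction to raising $N$.** Let $\Psi$ be $(N,m)$-admissible and let $D_+$ be the closed upper hemisphere of $S^{N+1}$, so $\partial D_+=S^N$. Together with $(x,\zeta)\mapsto(\zeta^m,0)$ on $D_+\times\partial D$, the map $\Psi$ defines a map $\psi$ on
$$\partial(D_+\times D)=S^N\times D\,\cup\,D_+\times\partial D\cong S^{N+2},$$
hence a class $o(\Psi)\in\pi_{N+2}(S^3)$. The map belonging to $\mu_t\Psi$ is $\mu_t\psi$, so $o(\mu_t\Psi)=t\,o(\Psi)$. If $o(\Psi)=0$, extend $\psi$ over $D_+\times D$, and then over the lower hemisphere by $\Psi(-x,z)=\iota\Psi(x,z)$ for $x\in D_+$. On the equator the definitions agree by (9), and the boundary condition persists because $\iota(\zeta^m,0)=(\zeta^m,0)$. The result is $(N+1,m)$-admissible.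

**Step 3: from $N=1$ to $N=2$.** The group here is $\pi_3(S^3)=\mathbb Z$, which is infinite, so we need a modification. For the explicit $\Psi(x,z)=(z,x\sqrt{1-|z|^2})$, the map $\psi$ carries $S^1\times\operatorname{int}D$ homeomorphically onto $\{r\ne0\}$ and the rest of the $3$-sphere into $\{r=0\}$. So $o(\Psi)=b$ with $b=\pm1$. Replace $\Psi$ by $\mu_2\Psi$; now $m=2$ and $o=2b$. Choose a closed $3$-ball $E$ in (open upper semicircle)$\,\times\operatorname{int}D$, and change $\Psi$ on $E$, rel $\partial E$, by $-b\in\pi_3(S^3)$. On $E'=\{(-x,z):(x,z)\in E\}$, which is disjoint from $E$, replace $\Psi$ by $(-x,z)\mapsto\iota\Psi_{\rm new}(x,z)$, $(x,z)\in E$. Then (9) still holds. The map $(x,z)\mapsto(-x,z)$ preserves the orientation of $S^1\times D$, because it is a rotation of $S^1$, and $\iota$ preserves the orientation of $S^3$. So both changes alter the degree by the same amount $-b$. Hence now $o=2b-b-b=0$, and Step 2 gives a $(2,2)$-admissible map.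

**Step 4: from $N$ to $N+1$ for $N\ge2$.** By Serre's theorem $\pi_{N+2}(S^3)$ is finite, since $N+2\ge4$. Replace $\Psi$ by $\mu_t\Psi$ with $t=|\pi_{N+2}(S^3)|$. Then $o=0$ and Step 2 applies. $\blacksquare$

Fix $\Psi=(h,r)$ for our $N=2n+1$, put $f=h+r:S^N\times D\to\mathbb C$ and $A=f^{-1}(0)$. Since $f(x,\zeta)=\zeta^m$ on $S^N\times\partial D$, the set $A$ is compact and disjoint from $S^N\times\partial D$, and $f(x,\cdot):(D,\partial D)\to(\mathbb C,\mathbb C^*)$ has degree $m$. In particular $A\ne\emptyset$. As seen above, $(x,z)$ and $(-x,z)$ are never both in $A$. So by compactness there is $\eta>0$ with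
$$|x+y|+|z-z'|\ge2\eta\qquad\text{for all }(x,z),(y,z')\in A.\tag{10}$$

## Disjoint carriers for nearly antipodal simplices

This section turns (10) into disjointness of subcomplexes. Let $L$ be a (curvilinear) triangulation of $D$ with mesh $<\eta$. Put $\varepsilon=\min(\eta/4,1/4)$, and let $K$ satisfy (a) for this $\varepsilon$. Such $K$ exists: take a fine subdivision of the boundary of an $(N+1)$-simplex in $\mathbb R^{N+1}$ with $0$ in its interior. Each simplex lies in a hyperplane missing $0$, so its affinely independent vertices are linearly independent. Let $P=K^{(n)}$.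

For $\rho\in K$ let $\Lambda_\rho=\{\lambda\in L:(\rho\times\lambda)\cap A\ne\emptyset\}$ (closed simplices). If $\lambda\in\Lambda_\rho$, every simplex of $L$ containing $\lambda$ is in $\Lambda_\rho$. Let $B_\rho$ be the full subcomplex of the barycentric subdivision $\operatorname{sd}L$ spanned by the barycenters $\hat\lambda$, $\lambda\in\Lambda_\rho$. Clearly $\rho'\subseteq\rho$ implies $B_{\rho'}\subseteq B_\rho$.

**Lemma 9.** Let $\sigma,\tau\in K$. Then
$$p\in\sigma,\ p'\in\tau,\ |p+p'|\le2\varepsilon\ \Longrightarrow\ \sigma\cap\tau=\emptyset\ \text{ and }\ B_\sigma\cap B_\tau=\emptyset.\tag{11}$$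

**Proof.** If $y\in\sigma\cap\tau$, then $|p-p'|\le|p-y|+|y-p'|<2\varepsilon$, so $2=|2p|\le|p+p'|+|p-p'|<4\varepsilon\le1$, a contradiction. If $B_\sigma\cap B_\tau\ne\emptyset$, the two subcomplexes share a vertex $\hat\lambda$, so $\lambda\in\Lambda_\sigma\cap\Lambda_\tau$. Thus there are $(x,z),(y,z')\in A$ with $x\in\sigma$, $y\in\tau$ and $z,z'\in\lambda$. Then $|x+y|\le|x-p|+|p+p'|+|p'-y|<4\varepsilon\le\eta$ and $|z-z'|<\eta$, contradicting (10). $\blacksquare$

## A chain map of augmentation $m$ that kills $n$-cycles

The zero sets $A_x$ define a chain map by duality in $D$: a cocycle counts zeros over each cell $\rho\times\lambda$, and dual cells in $\operatorname{sd}L$ turn the count into chains.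

**Lemma 10.** There is a chain map $S:C_*(P)\to C_*(\operatorname{sd}L)$ such that

* (i) $S(\rho)\in C_*(B_\rho)$ for every simplex $\rho$ of $P$;
* (ii) $S$ has augmentation $m$, that is, $S(v)$ has augmentation $m$ for each vertex $v$;
* (iii) $S(z)=0$ for every $z\in Z_n(P)$.

**Proof. Step 1: the counting cocycle.** Give $S^N\times D$ the cells $\rho\times\lambda$, $\rho\in K$, $\lambda\in L$; the cellular chain complex is $C_*(K)\otimes C_*(L)$. Let $U$ be the union of the closed cells disjoint from $A$. It is a subcomplex containing $S^N\times\partial D$, and $f:(S^N\times D,U)\to(\mathbb C,\mathbb C^*)$. Let $\omega\in H^2(\mathbb C,\mathbb C^*)$ be the generator with $\langle\omega,[D,\partial D]\rangle=1$, where $D$ carries its standard orientation. Let $w\in C^2(S^N\times D,U)$ be a cellular cocycle representing $f^*\omega$. For $\dim\rho=a\le2$ and $\dim\lambda=2-a$ put $w_\rho(\lambda)=w(\rho\times\lambda)$. Since $w$ vanishes on cells in $U$, $w_\rho\in C^{2-a}(L,\partial L)$. For $a\ge3$ put $w_\rho=0$. Extend $\rho\mapsto w_\rho$ linearly and write $\delta c=c\circ\partial$. For $\dim\rho=a$ and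 $\dim\lambda=3-a$,
$$0=w(\partial(\rho\times\lambda))=w_{\partial\rho}(\lambda)+(-1)^a(\delta w_\rho)(\lambda),$$
so
$$\delta w_\rho=(-1)^{a+1}w_{\partial\rho}\quad(a=1,2),\qquad w_{\partial\rho}=0\quad(a=3).\tag{12}$$

**Step 2: dual cells.** Orient the $2$-simplices of $L$ coherently with $D$. Let $[\cdot:\cdot]$ be incidence numbers and $\lambda^\vee$ the cochain dual to $\lambda$. Define $\mathfrak D:C^b(L,\partial L)\to C_{2-b}(\operatorname{sd}L)$ on the duals of simplices not in $\partial D$ ($\lambda$ a $2$-simplex, $e$ an edge, $v$ a vertex) by
$$\mathfrak D(\lambda^\vee)=\hat\lambda,\quad\mathfrak D(e^\vee)=\sum_{\lambda>e}[\lambda:e]\langle\hat e,\hat\lambda\rangle,\quad\mathfrak D(v^\vee)=\sum_{v<e<\lambda}[e:v][\lambda:e]\langle\hat v,\hat e,\hat\lambda\rangle.\tag{13}$$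
We claim $\partial\mathfrak D=\mathfrak D\delta$. On $\lambda^\vee$ both sides are $0$. For an edge $e\not\subset\partial D$, coherence gives $\sum_{\lambda>e}[\lambda:e]=0$, so
$$\partial\mathfrak D(e^\vee)=\sum_\lambda[\lambda:e](\hat\lambda-\hat e)=\sum_\lambda[\lambda:e]\hat\lambda=\mathfrak D(\delta e^\vee).$$
For an interior vertex $v$, no edge at $v$ lies in $\partial D$. We have $\partial\langle\hat v,\hat e,\hat\lambda\rangle=\langle\hat e,\hat\lambda\rangle-\langle\hat v,\hat\lambda\rangle+\langle\hat v,\hat e\rangle$. In the sum, the terms $\langle\hat v,\hat e\rangle$ cancel because $\sum_{\lambda>e}[\lambda:e]=0$. The terms $\langle\hat v,\hat\lambda\rangle$ cancel because, for fixed $\lambda$, $\sum_{v<e<\lambda}[e:v][\lambda:e]=0$ (this is $\partial\partial\lambda=0$). What remains is $\sum[e:v][\lambda:e]\langle\hat e,\hat\lambda\rangle=\mathfrak D(\delta v^\vee)$.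

**Step 3: definition of $S$, and the chain map property.** Put $S(\rho)=\epsilon_a\mathfrak D(w_\rho)\in C_a(\operatorname{sd}L)$ for $a=\dim\rho\le2$, with $\epsilon_0=\epsilon_1=1$ and $\epsilon_2=-1$, and $S(\rho)=0$ for $a\ge3$. For $a=1,2$, by (12),
$$\partial S(\rho)=\epsilon_a\mathfrak D(\delta w_\rho)=\epsilon_a(-1)^{a+1}\mathfrak D(w_{\partial\rho})=\epsilon_{a-1}\mathfrak D(w_{\partial\rho})=S(\partial\rho).$$
For $a=3$, $S(\partial\rho)=\epsilon_2\mathfrak D(w_{\partial\rho})=0=\partial S(\rho)$. For $a\ge4$ both sides are $0$.

**Step 4: the three properties.** (i) If $w(\rho\times\lambda)\ne0$, then $\rho\times\lambda\not\subset U$, so $\lambda\in\Lambda_\rho$. The chain $\mathfrak D(\lambda^\vee)$ uses only barycenters of simplices containing $\lambda$, and all of these simplices are in $\Lambda_\rho$. Since $B_\rho$ is full, $S(\rho)\in C_*(B_\rho)$. (ii) For a vertex $v$, the augmentation of $S(v)$ is $\sum_\lambda w(v\times\lambda)=\langle f^*\omega,v\times[D,\partial D]\rangle=\deg f(v,\cdot)=m$. (iii) If $n\ge3$, then $S=0$ on $C_n(P)$. If $n=2$, then $S(z)\in Z_2(\operatorname{sd}L)=H_2(D)=0$,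 because $\operatorname{sd}L$ is $2$-dimensional. $\blacksquare$

Property (iii) is one of the two places where $n\ge2$, that is $k\ge3$, is used: for $n=1$ a $1$-cycle of $\operatorname{sd}L$ need not be zero. The other is the Hurewicz theorem below.

## Wrapping simplices: proof of Proposition 7

**Step 1: the complex $Q$ and the carriers.** Let $J=P*\operatorname{sd}L$ (simplicial join), which is contractible because $\operatorname{sd}L$ is. Put $Q=J^{(n)}\supset P$. It is a finite $n$-dimensional complex and, as the $n$-skeleton of a contractible complex, $(n-1)$-connected. This is (b). For $\rho\in P$ let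
$$Y_\rho=\rho*B_\rho\subset J.$$
This subcomplex is contractible, because it is a join with a simplex, and $Y_{\rho'}\subseteq Y_\rho$ for $\rho'\subseteq\rho$. For simplices $\sigma,\tau$ of $P$,
$$p\in\sigma,\ p'\in\tau,\ |p+p'|\le2\varepsilon\ \Longrightarrow\ Y_\sigma\cap Y_\tau=\emptyset.\tag{14}$$
Indeed, a common simplex would be $\alpha*\beta$ with $\alpha$ empty or a common face of $\sigma$ and $\tau$, and $\beta$ empty or a simplex of $B_\sigma\cap B_\tau$, not both empty. By (11) both are empty.

**Step 2: local cycles adding up to $-mz$.** This is the algebraic core. Both $S$ and $m\cdot\mathrm{incl}$ are chain maps $C_*(P)\to C_*(J)$ of augmentation $m$ sending $\rho$ into $C_*(Y_\rho)$. The $Y_\rho$ are acyclic and monotone in $\rho$, so by the acyclic carrier theorem there is $g:C_*(P)\to C_{*+1}(J)$ with $g(\rho)\in C_*(Y_\rho)$ and $\partial g+g\partial=S-m\cdot\mathrm{incl}$. Here is the induction. For a vertex $v$, the $0$-chain $S(v)-mv$ has augmentation $0$ in $Y_v$, so it bounds some $g(v)$ there. For $\dim\rho\ge1$, the chain $S(\rho)-m\rho-g(\partial\rho)$ lies in $Y_\rho$. It is a cycle: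 using $\partial g(\partial\rho)=S(\partial\rho)-m\,\partial\rho-g(\partial\partial\rho)$, its boundary is $S(\partial\rho)-m\,\partial\rho-(S(\partial\rho)-m\,\partial\rho)=0$. So it bounds some $g(\rho)$ in $Y_\rho$.

For an $n$-simplex $\sigma$ of $P$ put
$$\zeta_\sigma=\partial g(\sigma)=S(\sigma)-m\sigma-g(\partial\sigma)\in Z_n(Y_\sigma)=H_n(Y_\sigma^{(n)}).$$
Then for $z=\sum z_\sigma\sigma\in Z_n(P)$, by Lemma 10(iii),
$$\sum z_\sigma\zeta_\sigma=S(z)-mz-g(\partial z)=-mz.\tag{15}$$
In the cone point example these cycles were, with $m=1$, $\zeta_\sigma=-\partial(c\sigma)$.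

**Step 3: the map $F$.** We realize $-\zeta_\sigma$ by a spherical bubble on $\sigma$ inside $Y_\sigma$. The complex $Y_\sigma^{(n)}$ is the $n$-skeleton of a contractible complex, hence $(n-1)$-connected. As $n\ge2$, it is simply connected and, by Hurewicz, $-\zeta_\sigma$ is the image of some $a_\sigma\in\pi_n(Y_\sigma^{(n)})$. Let $F$ be the inclusion on $P^{(n-1)}$, and on each $n$-simplex $\sigma$ the composition $\sigma\to\sigma\vee S^n\to Y_\sigma^{(n)}$. The first map is a pinch map rel $\partial\sigma$, collapsing the boundary of a small ball in the interior of $\sigma$. The second is the inclusion on $\sigma$ and represents $a_\sigma$ on $S^n$. Then $F:P\to Q$ is continuous, $F(\rho)\subset Y_\rho$ for all $\rho\in P$, and on cellular chains $F_\#(\sigma)=\sigma-\zeta_\sigma$.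

**Step 4: verification of (c) and (d).** For $z\in H_n(P)=Z_n(P)$, (15) gives
$$F_*z=i_*z-\sum z_\sigma\zeta_\sigma=(1+m)\,i_*z,\tag{16}$$
so (c) holds with $q=1+m\ge2$. If $p,p'\in P$ and $|p+p'|\le2\varepsilon$, take simplices $\sigma\ni p$ and $\tau\ni p'$ of $P$. Then $F(p)\in Y_\sigma$ and $F(p')\in Y_\tau$, and these sets are disjoint by (14). So $F(p)\ne F(p')$, which is (d). Condition (a) held by the choice of $K$ and $\varepsilon$. $\blacksquare$

## The compactum for every $k\ge3$, and $2k$-manifolds

**Proof of Theorem 2.** Let $k\ge3$ and $n=k-1\ge2$. Take a separated multiplier (Proposition 7), extend $F$ to $\bar F:Q\to Q$, and let $X$ be the compactified telescope of $\bar F$. By Proposition 4, $X$ is compact metrizable, contractible and locally contractible, and $\dim X=n+1=k$. Hence $X$ is HLC and, by Borsuk's theorem, an AR. By Proposition 6 there is no continuous $\Phi:X\times X\setminus\Delta\to S^{2k-1}$ with $\Phi(b,a)=-\Phi(a,b)$. By (1), $X$ does not embed into $\mathbb R^{2k}$.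

For manifolds we use that $X$ contains arbitrarily small copies of itself near $\infty$. For each integer $j\ge0$ the set $X_{\ge j}=\{\text{height}\ge j\}\cup\{\infty\}$ is homeomorphic to $X$ via $[x,s]\mapsto[x,s-j]$, $\infty\mapsto\infty$. On blocks this is the translation $Q\times[i,i+1]\to Q\times[i-j,i-j+1]$, which respects the identifications. It is continuous at $\infty$ by the base given in Proposition 4, and a continuous bijection of compact Hausdorff spaces is a homeomorphism. Suppose $X$ embeds in a $2k$-manifold, possibly with boundary. A chart around the image of $\infty$ contains the image of some neighborhood $\{\text{height}>R\}\cup\{\infty\}$, hence the image of $X_{\ge j}$ for any integer $j>R$. The chart is homeomorphic to an open subset of $\mathbb R^{2k}$ or of a half-space of $\mathbb R^{2k}$. So $X_{\ge j}\cong X$ embeds into $\mathbb R^{2k}$, a contradiction. $\blacksquare$
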